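\title{A set-valued contraction without fixed points, and a sharp integral criterion}

\begin{abstract}
Let $\alpha:[0,\infty)\to[0,1)$ satisfy $\limsup_{s\to t^+}\alpha(s)<1$ for every $t>0$. Reich's problem asks whether every map $T$ from a complete metric space into its nonempty closed bounded subsets with $H(Tx,Ty)\le\alpha(d(x,y))\,d(x,y)$, where $H$ is the Hausdorff metric, has a fixed point. We show that the answer is negative, already for a bounded space and $\alpha(t)=1-t$ near $0$. The space is the completion of a countable tree with weighted edges. For $\alpha=1-\omega$ with $\omega$ nondecreasing, we show that fixed points are guaranteed if and only if $\int_0^1 dt/\omega(t)<\infty$.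
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $(X,d)$ be a nonempty metric space and let $\mathrm{CB}(X)$ be the family of all nonempty, closed and bounded subsets of $X$. For $x\in X$ and nonempty $C\subset X$ put $d(x,C)=\inf_{c\in C}d(x,c)$. The \emph{Hausdorff metric} on $\mathrm{CB}(X)$ is
\[
H(A,B)=\max\Big\{\sup_{a\in A}d(a,B),\ \sup_{b\in B}d(b,A)\Big\}.
\]
Thus $H(A,B)\le\varepsilon$ means that every point of either set lies at distance at most $\varepsilon$ from the other set. Boundedness makes $H$ finite, and closedness makes $H(A,B)=0$ imply $A=B$. A point $x$ is a \emph{fixed point} of a map $T:X\to\mathrm{CB}(X)$ if $x\in Tx$.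

Given a function $\alpha:[0,\infty)\to[0,1)$, we call $T:X\to\mathrm{CB}(X)$ an \emph{$\alpha$-contraction} if
\[
H(Tx,Ty)\le\alpha\big(d(x,y)\big)\,d(x,y)\qquad\text{for all }x,y\in X,
\]
and we say that $\alpha$ satisfies \emph{Reich's condition} if
\begin{equation}\label{eq:reich}
\limsup_{s\to t^+}\alpha(s)<1\qquad\text{for every }t>0 .
\end{equation}
The following question appears in \cite{NCC} as Reich's problem, with the remark that the answer is still unknown.

\medskip
\noindent\textbf{Problem.} \emph{Let $X$ be a nonempty complete metric space and let $\alpha:[0,\infty)\to[0,1)$ satisfy Reich's condition. Does every $\alpha$-contraction $T:X\to\mathrm{CB}(X)$ have a fixed point?}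
\medskip

Condition \eqref{eq:reich} forbids the contraction factor to creep up to $1$ as the distance decreases to a positive value. Some condition of this kind is needed. Let $X=\{1,2,\dots\}$ with $d(n,m)=1+1/\min\{n,m\}$ for $n\ne m$, and let $Tn=\{n+1\}$. All nonzero distances lie in $(1,2]$, so $d$ is a complete metric. The map $T$ has no fixed point, and it is an $\alpha$-contraction for $\alpha(1+\frac1k)=(1+\frac1{k+1})/(1+\frac1k)$, $k\ge1$, and $\alpha=0$ elsewhere; here \eqref{eq:reich} fails at $t=1$ only.

On the other hand, \eqref{eq:reich} says nothing about $t=0$: the factor $\alpha(s)$ may tend to $1$ as $s\to0^+$, so that $T$ hardly contracts at small scales. Two special cases suggest that this does no harm. If every $Tx$ is a single point, a fixed point exists (Proposition~\ref{prop:single}). If $T$ is set-valued and \eqref{eq:reich} holds also at $t=0$, a fixed point exists as well; this is the case of a constant $\omega$ in the last part of Theorem~\ref{thm:sharp}. One would guess that the two cases have a common generalization. They do not.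

\begin{theorem}\label{thm:counter}
Let $\alpha(0)=0$, $\alpha(t)=1-t$ for $0<t\le\frac12$, and $\alpha(t)=\frac12$ for $t\ge\frac12$. Then $\limsup_{s\to t^+}\alpha(s)=\alpha(t)<1$ for every $t>0$. There exist a complete metric space $(X,d)$ of diameter at most $\frac12$ and an $\alpha$-contraction $T:X\to\mathrm{CB}(X)$ that has no fixed point.
\end{theorem}

What matters is how fast $\alpha(t)$ approaches $1$ as $t\to0^+$. When this approach is monotone, the threshold can be found exactly.

\begin{theorem}\label{thm:sharp}
Let $\omega:(0,\infty)\to(0,1]$ be nondecreasing. Put $\alpha(0)=0$ and $\alpha(t)=1-\omega(t)$ for $t>0$; this $\alpha$ satisfies Reich's condition, since $\limsup_{s\to t^+}\alpha(s)\le\alpha(t)<1$. The following are equivalent: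
\begin{itemize}
\item[(a)] every $\alpha$-contraction $T:X\to\mathrm{CB}(X)$ on a nonempty complete metric space $X$ has a fixed point;
\item[(a$'$)] the same holds for bounded $X$ only;
\item[(b)] $\displaystyle\int_0^1\frac{dt}{\omega(t)}<\infty$.
\end{itemize}
Moreover, {\rm(b)} suffices in the following local form. Let $\alpha:[0,\infty)\to[0,1)$ satisfy Reich's condition, and suppose that $\alpha\le1-\omega$ on $(0,\delta)$ for some $\delta>0$ and some nondecreasing $\omega:(0,\delta)\to(0,1]$ with $\int_0^\delta dt/\omega(t)<\infty$. Then every $\alpha$-contraction on a nonempty complete metric space has a fixed point.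
\end{theorem}

For example, let $\gamma>0$, $0<t_0\le1$ and $\omega(t)=\min\{t,t_0\}^\gamma$, so that $1-\alpha(t)=t^\gamma$ near $0$ and $\alpha$ is constant afterwards. Then fixed points are guaranteed exactly when $\gamma<1$. The function in Theorem~\ref{thm:counter} is the borderline case $\gamma=1$, $t_0=\frac12$.

Section~\ref{sec:orbits} contains the positive results, which rest on two different ways of proving that an orbit is Cauchy. Section~\ref{sec:ray} shows on a few points how to defeat both. The counterexample is built in Section~\ref{sec:tree} for a general contraction function, and Section~\ref{sec:displacement} proves that it has no fixed point whenever a suitable potential exists. Section~\ref{sec:potentials} supplies the potentials.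

\section{Orbits and the positive results}\label{sec:orbits}

We use the following standard facts. For nonempty $C\subset X$ the function $x\mapsto d(x,C)$ is $1$-Lipschitz, it does not change when $C$ is replaced by its closure $\overline C$, and it vanishes exactly on $\overline C$. If $A,B\in\mathrm{CB}(X)$ and $x\in A$, then $d(x,B)\le H(A,B)$ by the definition of $H$. An \emph{orbit} of $T$ is a sequence $(x_n)_{n\ge0}$ with $x_{n+1}\in Tx_n$; its \emph{steps} are the numbers $d_n=d(x_n,x_{n+1})$.

\begin{lemma}\label{lem:orbit}
Let $\alpha$ satisfy Reich's condition and let $T:X\to\mathrm{CB}(X)$ be an $\alpha$-contraction without fixed points. Then no orbit of $T$ converges, and $T$ has an orbit whose steps are positive, satisfy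
\begin{equation}\label{eq:step}
d_{n+1}\le\frac{1+\alpha(d_n)}2\,d_n\qquad(n\ge0),
\end{equation}
and decrease strictly to $0$.
\end{lemma}

\begin{proof}
Suppose that an orbit converges to $z$. Since $x_{n+1}\in Tx_n$,
\[
d(z,Tz)\le d(z,x_{n+1})+H(Tx_n,Tz)\le d(z,x_{n+1})+d(x_n,z)\to0,
\]
and $z\in Tz$ because $Tz$ is closed. This is excluded.

All steps of every orbit are positive, since $d_n=0$ would give $x_n=x_{n+1}\in Tx_n$. Choose $x_0\in X$ and $x_1\in Tx_0$. Given $x_{n+1}\in Tx_n$, we have
\[
d(x_{n+1},Tx_{n+1})\le H(Tx_n,Tx_{n+1})\le\alpha(d_n)d_n<\frac{1+\alpha(d_n)}2\,d_n .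
\]
The infimum on the left need not be attained, but the strict inequality lets us choose $x_{n+2}\in Tx_{n+1}$ such that \eqref{eq:step} holds. As $\alpha<1$, the steps decrease strictly to some $t\ge0$. If $t>0$, then $d_n\to t$ with $d_n>t$, so $\limsup_n\alpha(d_n)<1$ by \eqref{eq:reich}. Then $d_{n+1}\le qd_n$ for some $q<1$ and all large $n$, which forces $d_n\to0$, a contradiction. Hence $t=0$.
\end{proof}

Since $d(x_n,Tx_n)\le d_n$, Reich's condition always produces approximate fixed points. On a complete space the whole question is whether they can be made to form a Cauchy sequence. For single-valued maps one compares terms of the orbit that are far apart.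

\begin{proposition}\label{prop:single}
Let $X$ be nonempty and complete, let $\alpha$ satisfy Reich's condition, and let $T$ be an $\alpha$-contraction such that every $Tx$ is a single point. Then $T$ has a fixed point.
\end{proposition}

\begin{proof}
Suppose not, and take the orbit from Lemma~\ref{lem:orbit}. It is not Cauchy, so there are $\varepsilon>0$ and, for every $k$, indices $m_k>n_k\ge k$ with $D_k=d(x_{n_k},x_{m_k})\ge\varepsilon$. Taking $m_k$ minimal for the given $n_k$, we get $d(x_{n_k},x_{m_k-1})<\varepsilon$, so $\varepsilon\le D_k<\varepsilon+d_{m_k-1}$ and $D_k\to\varepsilon$. Since $Tx_n=\{x_{n+1}\}$ for all $n$,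
\[
D_k\le d_{n_k}+d(x_{n_k+1},x_{m_k+1})+d_{m_k}\le d_{n_k}+\alpha(D_k)D_k+d_{m_k}.
\]
Here $\limsup_k\alpha(D_k)\le q$ with $q=\max\{\alpha(\varepsilon),\limsup_{s\to\varepsilon^+}\alpha(s)\}<1$. Letting $k\to\infty$ gives $\varepsilon\le q\varepsilon$, a contradiction.
\end{proof}

This proof uses $d(x_{n+1},x_{m+1})\le\alpha(D)D$ with $D=d(x_n,x_m)$ for arbitrary $n$ and $m$. For a set-valued map the hypothesis only places $x_{n+1}$ near \emph{some} point of $Tx_m$, and that point need not be $x_{m+1}$. What survives is the control \eqref{eq:step} of consecutive steps, and the remaining way to get a Cauchy sequence is to show that $\sum d_n<\infty$. This is where the integral comes from: if each step loses about $\omega(d_n)d_n$, then $d_n\approx(d_n-d_{n+1})/\omega(d_n)$, and $\sum d_n$ is a Riemann sum for $\int dt/\omega(t)$. The slack in \eqref{eq:step} was chosen to give away only half of the loss, so it costs only a factor $2$.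

\begin{proof}[Proof of the local form in Theorem~\ref{thm:sharp}]
Suppose that $T$ has no fixed point and take the orbit from Lemma~\ref{lem:orbit}. Choose $N$ with $d_n<\delta$ for $n\ge N$. For such $n$, \eqref{eq:step} and $\alpha\le1-\omega$ give
\[
d_n-d_{n+1}\ge\frac{1-\alpha(d_n)}2\,d_n\ge\frac12\,\omega(d_n)\,d_n .
\]
Since $\omega$ is nondecreasing, $1/\omega(t)\ge1/\omega(d_n)$ for $d_{n+1}\le t\le d_n$, and so
\[
d_n\le\frac{2(d_n-d_{n+1})}{\omega(d_n)}\le2\int_{d_{n+1}}^{d_n}\frac{dt}{\omega(t)} .
\]
The intervals $(d_{n+1},d_n]$, $n\ge N$, are disjoint subsets of $(0,\delta)$, so $\sum_{n\ge N}d_n\le2\int_0^\delta dt/\omega(t)<\infty$. Hence the orbit is Cauchy, and it converges because $X$ is complete. This contradicts Lemma~\ref{lem:orbit}.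
\end{proof}

With $\delta=1$ the local form gives (b)$\Rightarrow$(a), and (a)$\Rightarrow$(a$'$) is trivial. It remains to prove Theorem~\ref{thm:counter} and (a$'$)$\Rightarrow$(b).

\section{From a ray to a tree}\label{sec:ray}

In this section $\varphi(t)=t-t^2$ for $0\le t\le\frac12$, which is $\alpha(t)\,t$ for the $\alpha$ of Theorem~\ref{thm:counter}. We look for a space in which every orbit with steps tending to $0$ has infinite length.

Start with the slowest orbit that the hypothesis allows. Put $t_0=\frac12$ and $t_{n+1}=\varphi(t_n)$, so that $t_1=\frac14$, $t_2=\frac3{16}$, $t_3=\frac{39}{256}$. Place points $r_0<r_1<\cdots$ on the real line with $r_{n+1}-r_n=t_n$, and let $Tr_n=\{r_{n+1}\}$. The $t_n$ decrease to a solution of $t=t-t^2$, that is, to $0$. But $-\log(1-t)\le t/(1-t)\le2t$ for $0\le t\le\frac12$, so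
\begin{equation}\label{eq:raylog}
-\log t_{n+1}=-\log t_n-\log(1-t_n)\le-\log t_n+2t_n .
\end{equation}
Summing, $\sum_{n<N}t_n\ge\frac12\log(t_0/t_N)\to\infty$. The quantity $-\log t_n$ must go to infinity, and it can grow only in proportion to the distance traveled. So the points $r_n$ form a closed discrete subset of the line, which is complete, and $T$ has no fixed point.

Consecutive points satisfy the contractive condition with equality. By Proposition~\ref{prop:single} some other pair must violate it, and $r_1,r_3$ does: their distance is $t_1+t_2=\frac7{16}$ and $\varphi(\frac7{16})=\frac{63}{256}$, whereas the images $r_2$, $r_4$ are at distance $t_2+t_3=\frac{87}{256}$.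

A set-valued map can be repaired by enlarging its values. We add to $Tr_3$ a new point $v$ at distance $\frac{63}{256}$ from $r_2\in Tr_1$, and to $Tr_1$ a new point $v'$ at distance $\frac{63}{256}$ from $r_4\in Tr_3$. To create no other proximity, we attach each new point by a single edge and measure distances along edges; see Figure~\ref{fig:ray}. The new points need partners and images of their own, so the repair has to be repeated indefinitely, and the ray grows into a tree.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.9]
\draw (0,0)--(10.9,0);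
\draw[dotted] (10.9,0)--(11.9,0);
\draw (7.5,0)--(7.5,2.46);
\draw (10.9,0)--(10.9,-2.46);
\fill (0,0) circle (2pt) node[below] {$r_0$};
\fill (5,0) circle (2pt) node[below] {$r_1$};
\fill (7.5,0) circle (2pt) node[below] {$r_2$};
\fill (9.38,0) circle (2pt) node[below] {$r_3$};
\fill (10.9,0) circle (2pt) node[above] {$r_4$};
\fill (7.5,2.46) circle (2pt) node[left] {$v$};
\fill (10.9,-2.46) circle (2pt) node[right] {$v'$};
\node[above] at (2.5,0) {$\frac12$};
\node[above] at (6.25,0) {$\frac14$};
\node[above] at (8.3,0) {$\frac3{16}$};
\node[above] at (10.1,0) {$\frac{39}{256}$};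
\node[left] at (7.5,1.3) {$\frac{63}{256}$};
\node[right] at (10.9,-1.2) {$\frac{63}{256}$};
\draw[dashed,->,shorten >=4pt] (7.5,2.46)--(9.38,0);
\draw[dashed,->,shorten >=10pt] (10.9,-2.46)--(5,0);
\end{tikzpicture}
\caption{The ray $r_0,r_1,\dots$ with $r_{n+1}\in Tr_n$ for $\varphi(t)=t-t^2$, and the first repair for the pair $r_1,r_3$. Solid lines are edges, marked with their lengths. A dashed arrow leads from a new point to the point whose image it joins: $v\in Tr_3$ and $v'\in Tr_1$. Both new edges have length $\varphi(\frac14+\frac3{16})=\frac{63}{256}$.}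
\label{fig:ray}
\end{figure}

The danger is that the new points open a shorter route to an approximate fixed point. Each point $w\neq r_0$ was created as an element of $Tx$ for one particular $x$; call $x$ the \emph{label} of $w$, and call the distance from $w$ to its label the \emph{displacement} of $w$. On the ray, $r_{n+1}$ has label $r_n$ and displacement $t_n$. The point $v$ has label $r_3$ and displacement $\frac{63}{256}+\frac3{16}=\frac{111}{256}$, larger than the displacement $\frac14$ of its neighbor $r_2$; so this branch moves away from being a fixed point. In general a new edge may lower the displacement, and the heart of the proof is that an inequality like \eqref{eq:raylog} holds across every short edge of the tree.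

\section{The tree, the space and the map}\label{sec:tree}

We carry out the construction for a general $\varphi$ and isolate the property of $-\log t$ that is needed. In the statement below, $a$ and $b$ will be the displacements at the old and the new end of an edge, and $s$ the distance between the two labels.

\begin{proposition}\label{prop:main}
Let $\delta>0$ and let $\varphi:[0,\delta]\to[0,\delta]$ be continuous with
\begin{equation}\label{eq:phi}
\frac t2\le\varphi(t)\le t\qquad(0\le t\le\delta).
\end{equation}
Suppose that there are a function $\Psi:(0,\infty)\to\mathbb R$ with $\Psi(t)\to+\infty$ as $t\to0^+$ and a constant $C>0$ such that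
\begin{equation}\label{eq:potential}
\Psi(b)\le\Psi(a)+Cs\quad\text{whenever } a,b>0,\ \ 0<s<\delta,\ \ s\le2b,\ \ a-b\le s-\varphi(s).
\end{equation}
Then there are a complete metric space $(X,d)$ of diameter at most $\delta$ and a map $T:X\to\mathrm{CB}(X)$ without fixed points such that
\begin{equation}\label{eq:contr}
H(Tx,Ty)\le\varphi\big(d(x,y)\big)\qquad\text{for all }x,y\in X .
\end{equation}
\end{proposition}

The construction uses only $\delta$ and $\varphi$; the potential $\Psi$ enters in Section~\ref{sec:displacement}.

\subsection*{The tree}
In a tree any two vertices are joined by a unique path. If the edges carry positive lengths, the total length of this path defines the \emph{path metric} $\rho$ on the vertices. We build finite trees $V_1\subset V_2\subset\cdots$ with root $r_0$. Every vertex $v\ne r_0$ receives a \emph{parent} $v^-$, an edge to its parent of length $\ell(v)>0$, and a \emph{label} $p(v)$, which is again a vertex.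

Let $V_1=\{r_0,r_1\}$ with $r_1^-=p(r_1)=r_0$ and $\ell(r_1)=\delta$. Given $V_n$, consider all pairs
\[
(y,x')\in(V_n\setminus\{r_0\})\times V_n\qquad\text{with }p(y)\ne x' .
\]
For each such pair add one new vertex $v$, different for different pairs, and put
\begin{equation}\label{eq:new}
v^-=y,\qquad p(v)=x',\qquad \ell(v)=\varphi\big(\min\{\rho(p(y),x'),\delta\}\big).
\end{equation}
The length is positive by \eqref{eq:phi}, because $p(y)\ne x'$. The result is the finite tree $V_{n+1}$. A pair treated at one stage is treated again at every later stage; this repetition is harmless and spares us bookkeeping.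

The new vertices are leaves of $V_{n+1}$, so paths between old vertices do not change and the path metric of $V_{n+1}$ extends that of $V_n$. Let $V=\bigcup_nV_n$, a countable tree with path metric $\rho$. We record three properties.
\begin{itemize}
\item[(T1)] For $v\ne r_0$, the parent $v^-$ is the neighbor of $v$ on the path to $r_0$. No new vertex is attached to $r_0$, so $r_1$ is the only neighbor of $r_0$ and lies on the path from $r_0$ to every other vertex.
\item[(T2)] For $v\ne r_0$ we have $\rho(v,p(v))=\ell(v)+\rho(v^-,p(v))>0$. Indeed, $p(v)$ was present when $v$ was added as a leaf, so the path from $v$ to $p(v)$ begins with the edge to $v^-$. For $v=r_1$ both sides equal $\delta$.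
\item[(T3)] For $v\notin\{r_0,r_1\}$ we have $v^-\ne r_0$, $p(v^-)\ne p(v)$ and $\ell(v)=\varphi\big(\min\{\rho(p(v^-),p(v)),\delta\}\big)$. This restates \eqref{eq:new}.
\end{itemize}

The ray of Section~\ref{sec:ray} sits inside $V$: for $n\ge1$ let $r_{n+1}\in V_{n+1}$ be the vertex added for the pair $(r_n,r_n)$. Then $r_{n+1}^-=p(r_{n+1})=r_n$, and $\ell(r_{n+1})=t_n$ with $t_0=\delta$, $t_n=\varphi(t_{n-1})$. The points $v$ and $v'$ of Figure~\ref{fig:ray} are added for the pairs $(r_2,r_3)$ and $(r_4,r_1)$.

\subsection*{The space}
The image of $x$ should be the set of vertices with label $x$. This set need not be bounded for $\rho$: for every $n\ge2$ the pair $(r_n,r_0)$ produces a vertex with label $r_0$ at distance more than $t_0+\dots+t_{n-1}$ from $r_0$, and these sums diverge for $\varphi(t)=t-t^2$. We therefore truncate. Let $d=\min\{\rho,\delta\}$ on $V$; this is a metric because $t\mapsto\min\{t,\delta\}$ is nondecreasing, subadditive and vanishes only at $0$. Let $(X,d)$ be the completion of $(V,d)$. It has diameter at most $\delta$, so all its subsets are bounded and $\varphi(d(x,y))$ is defined for all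 $x,y\in X$.

\subsection*{The map}
For $x\in V$ let $T_0x=\{v\in V\setminus\{r_0\}:p(v)=x\}$. This set is nonempty: $r_1\in T_0r_0$, and for $x\ne r_0$ the pair $(r_1,x)$ is admissible as soon as $x\in V_n$, since $p(r_1)=r_0\ne x$, and it produces a vertex with label $x$. Let $Tx\in\mathrm{CB}(X)$ be the closure of $T_0x$ in $X$.

Let $x\ne x'$ in $V$ and $y\in T_0x$. Take $n$ with $y,x'\in V_n$. Since $p(y)=x\ne x'$, a vertex $y'$ is added for the pair $(y,x')$. It lies in $T_0x'$, and $d(y,y')\le\ell(y')=\varphi(d(x,x'))$ by \eqref{eq:new}. Hence $d(y,Tx')\le\varphi(d(x,x'))$ for all $y\in T_0x$, and then for all $y\in Tx$, because $y\mapsto d(y,Tx')$ is continuous. Exchanging $x$ and $x'$ and using the upper bound in \eqref{eq:phi}, we obtain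
\begin{equation}\label{eq:contrV}
H(Tx,Tx')\le\varphi\big(d(x,x')\big)\le d(x,x')\qquad(x,x'\in V),
\end{equation}
the case $x=x'$ being trivial.

To extend $T$ to $X$ we use two textbook facts: if $X$ is complete, then $(\mathrm{CB}(X),H)$ is complete; and a $1$-Lipschitz map from a dense subset of a metric space into a complete metric space extends to a $1$-Lipschitz map on the whole space. By \eqref{eq:contrV}, $T$ extends to a $1$-Lipschitz map $T:X\to\mathrm{CB}(X)$. For $x,y\in X$ take $v_n\to x$ and $v_n'\to y$ with $v_n,v_n'\in V$. Then
\[
H(Tx,Ty)=\lim_nH(Tv_n,Tv'_n)\le\lim_n\varphi\big(d(v_n,v_n')\big)=\varphi\big(d(x,y)\big),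
\]
which is \eqref{eq:contr}. This is the only use of the continuity of $\varphi$.

\section{The displacement along the tree}\label{sec:displacement}

No vertex is its own label, but this does not yet exclude fixed points: $Tx$ is a closure, and $X$ contains limit points. We first translate the existence of a fixed point into a statement about the \emph{displacement}
\[
g(v)=\rho(v,p(v))\qquad(v\in V\setminus\{r_0\}),
\]
which is positive by (T2).

\begin{lemma}\label{lem:reduce}
If $T$ has a fixed point, then there is a Cauchy sequence $(w_n)$ in $(V\setminus\{r_0\},d)$ with $g(w_n)\to0$.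
\end{lemma}

\begin{proof}
Let $z\in Tz$ and take $v_n\in V$ with $v_n\to z$. Then $d(z,T_0v_n)=d(z,Tv_n)\le H(Tz,Tv_n)\le d(z,v_n)\to0$, so there are $w_n\in T_0v_n$ with $d(z,w_n)\to0$. The sequence $(w_n)$ is Cauchy, and $d(w_n,p(w_n))=d(w_n,v_n)\to0$. Since $d=\min\{\rho,\delta\}$ on $V$, this means $g(w_n)\to0$.
\end{proof}

Next we bound the drop of $g$ across one short edge. Passing from $v^-$ to $v$ moves the label by some distance $s$, which can lower the displacement by at most $s$. The edge itself leads away from everything older and gives back $\varphi(s)$.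

\begin{lemma}\label{lem:edge}
Let $v\in V\setminus\{r_0,r_1\}$ with $\ell(v)<\delta/2$, and put $s=\rho(p(v^-),p(v))$. Then
\[
0<s<\delta,\qquad s\le2\ell(v)\le2g(v),\qquad g(v^-)-g(v)\le s-\varphi(s).
\]
\end{lemma}

\begin{proof}
By (T3), $g(v^-)$ is defined, $s>0$, and $\ell(v)=\varphi(\min\{s,\delta\})\ge\frac12\min\{s,\delta\}$ by the lower bound in \eqref{eq:phi}. As $\ell(v)<\delta/2$, we get $s<\delta$, so $\ell(v)=\varphi(s)\ge s/2$. By (T2), $g(v)=\ell(v)+\rho(v^-,p(v))\ge\ell(v)$. The triangle inequality gives $\rho(v^-,p(v))\ge\rho(v^-,p(v^-))-\rho(p(v^-),p(v))=g(v^-)-s$, and therefore $g(v)\ge\varphi(s)+g(v^-)-s$.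
\end{proof}

On the ray the last inequality is an equality: for $v=r_{n+2}$ we have $s=t_n$, $g(v^-)=t_n$ and $g(v)=\varphi(t_n)$. The two bounds on $s$ have different uses. The bound $s\le2g(v)$ says that a large jump of the label cannot end at a small displacement; it turns the absolute drop $s-\varphi(s)$ into a small relative drop. The bound $s\le2\ell(v)$ says that every jump of the label is paid for by length in the tree.

Call $u$ an \emph{ancestor} of $w$ if $u$ lies on the path from $r_0$ to $w$; we allow $u=w$.

\begin{lemma}\label{lem:path}
Assume \eqref{eq:potential}. Let $u,w\in V\setminus\{r_0\}$, where $u$ is an ancestor of $w$ and $\rho(u,w)<\delta/2$. Then $\Psi(g(w))\le\Psi(g(u))+C\delta$.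
\end{lemma}

\begin{proof}
Let $u=v_0,v_1,\dots,v_m=w$ be the path from $u$ to $w$. By (T1), $v_i^-=v_{i-1}$ for $1\le i\le m$, and $v_{i-1}\ne r_0$ because $u\ne r_0$; hence $v_i\notin\{r_0,r_1\}$. Also $\ell(v_i)\le\rho(u,w)<\delta/2$. Put $s_i=\rho(p(v_{i-1}),p(v_i))$. By Lemma~\ref{lem:edge}, the numbers $a=g(v_{i-1})$, $b=g(v_i)$, $s=s_i$ satisfy the conditions in \eqref{eq:potential}, so $\Psi(g(v_i))\le\Psi(g(v_{i-1}))+Cs_i$, and $s_i\le2\ell(v_i)$. Summing over $i$,
\[
\Psi(g(w))-\Psi(g(u))\le C\sum_{i=1}^ms_i\le2C\sum_{i=1}^m\ell(v_i)=2C\rho(u,w)\le C\delta.\qedhere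
\]
\end{proof}

Lemma~\ref{lem:path} applies only to paths that lead away from the root, while the terms of a Cauchy sequence may lie on many different branches. The tree structure resolves this: a vertex close to a fixed vertex $w_N$ is reached by a short descending path from an ancestor of $w_N$, and $w_N$ has only finitely many ancestors.

\begin{proof}[Proof of Proposition~\ref{prop:main}]
The space $X$, the map $T$ and \eqref{eq:contr} were obtained in Section~\ref{sec:tree}. Let $(w_n)$ be a Cauchy sequence in $(V\setminus\{r_0\},d)$. By Lemma~\ref{lem:reduce} it suffices to show that $g(w_n)\not\to0$. Choose $N$ with $d(w_n,w_N)<\delta/2$ for $n\ge N$; then $\rho(w_n,w_N)<\delta/2$. Let $u_n$ be the last common vertex of the paths from $r_0$ to $w_n$ and from $r_0$ to $w_N$. The path from $w_N$ to $w_n$ goes from $w_N$ back to $u_n$ and then from $u_n$ on to $w_n$, so $\rho(u_n,w_n)\le\rho(w_N,w_n)<\delta/2$. By (T1), $r_1$ lies on both paths from $r_0$, so $u_n\ne r_0$; this matters because $r_0$ has no label. Thus $u_n$ belongs to the finite set $F$ of ancestors of $w_N$ other than $r_0$, and Lemma~\ref{lem:path}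 gives
\[
\Psi(g(w_n))\le\max_{u\in F}\Psi(g(u))+C\delta\qquad(n\ge N).
\]
The right side is finite and does not depend on $n$. Since $\Psi(t)\to+\infty$ as $t\to0^+$, the numbers $g(w_n)$ do not tend to $0$.
\end{proof}

\begin{remark}
Without a potential the conclusion can fail already on the ray. If $\sum t_n<\infty$, then $(r_n)$ is a Cauchy orbit of $T$, and its limit in $X$ is a fixed point by the first computation in the proof of Lemma~\ref{lem:orbit}.
\end{remark}

\section{The potentials}\label{sec:potentials}

\begin{proof}[Proof of Theorem~\ref{thm:counter}]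
The function $\alpha$ is continuous on $(0,\infty)$ with values in $[\frac12,1)$, which gives the first assertion. Take $\delta=\frac12$ and $\varphi(t)=t-t^2$ on $[0,\frac12]$; then \eqref{eq:phi} holds because $\frac12\le1-t\le1$ there. Let $\Psi(t)=-\log t$ and $C=2$. If $a,b,s$ are as in \eqref{eq:potential}, then $a-b\le s^2$ and $s\le2b$, so
\[
a\le b+s^2\le b(1+2s)\le b\,e^{2s},
\]
that is, $\Psi(b)\le\Psi(a)+2s$. Proposition~\ref{prop:main} gives a complete space of diameter at most $\frac12$ and a map $T$ without fixed points satisfying \eqref{eq:contr}. For $x\ne y$ we have $0<d(x,y)\le\frac12$, so $\varphi(d(x,y))=\alpha(d(x,y))\,d(x,y)$; for $x=y$ both sides vanish. Hence $T$ is an $\alpha$-contraction.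
\end{proof}

For a general $\omega$ with divergent integral, the natural choices are $\varphi(t)=t(1-\omega(t))$ and $\Psi(t)=\int_t^1du/\omega(u)$, which for $\omega(u)=u$ is $-\log t$. Two adjustments are needed. A monotone $\omega$ may have jumps, whereas $\varphi$ must be continuous; we therefore replace $\omega$ by a continuous majorant whose reciprocal still has a divergent integral. And \eqref{eq:potential} provides only $s\le2b$, not $s\le b$, so the integrand is evaluated at $2u$. Both adjustments only rescale the argument of $\omega$ by a bounded factor, which does not affect divergence at $0$.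

\begin{proof}[Proof of {\rm(a$'$)}$\Rightarrow${\rm(b)} in Theorem~\ref{thm:sharp}]
Suppose that $\int_0^1dt/\omega(t)=\infty$. We construct an $\alpha$-contraction without fixed points on a bounded complete space. For $t>0$ let
\[
\tilde\omega(t)=\frac1t\int_t^{2t}\omega(u)\,du=\int_1^2\omega(tv)\,dv .
\]
The first formula shows that $\tilde\omega$ is continuous, since $\omega$ is bounded and monotone, so that its indefinite integral is continuous. The second formula and the monotonicity of $\omega$ show that $\tilde\omega$ is nondecreasing and that
\[
0<\omega(t)\le\tilde\omega(t)\le\omega(2t).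
\]
If $\omega(0^+)=\inf\omega$ were positive, then $1/\omega$ would be bounded and the integral finite. So $\omega(0^+)=0$, hence $\tilde\omega(0^+)=0$, and we can choose $\delta>0$ with $\tilde\omega(\delta)\le\frac12$.

Put $\varphi(0)=0$ and $\varphi(t)=t(1-\tilde\omega(t))$ for $0<t\le\delta$. Since $0<\tilde\omega(t)\le\frac12$ on $(0,\delta]$, condition \eqref{eq:phi} holds. The function $\varphi$ is continuous on $(0,\delta]$, and also at $0$ because $0\le\varphi(t)\le t$. Let
\[
\Psi(t)=\int_t^1\frac{du}{\tilde\omega(2u)}\qquad(t>0),
\]
which is negative for $t>1$. The integrand is positive and bounded on compact subsets of $(0,\infty)$, so $\Psi$ is finite and decreasing. Moreover $\Psi(t)\to+\infty$ as $t\to0^+$, because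
\[
\int_0^1\frac{du}{\tilde\omega(2u)}\ge\int_0^1\frac{du}{\omega(4u)}=\frac14\int_0^4\frac{dv}{\omega(v)}=\infty .
\]

We verify \eqref{eq:potential} with $C=1$. Let $a,b>0$, $0<s<\delta$, $s\le2b$ and $a-b\le s-\varphi(s)=s\,\tilde\omega(s)$. If $a\le b$, then $\Psi(b)\le\Psi(a)$. If $a>b$, the monotonicity of $\tilde\omega$ is used twice, first on the interval $[b,a]$ and then for $s\le2b$:
\[
\Psi(b)-\Psi(a)=\int_b^a\frac{du}{\tilde\omega(2u)}\le\frac{a-b}{\tilde\omega(2b)}\le\frac{s\,\tilde\omega(s)}{\tilde\omega(2b)}\le s .
\]
Proposition~\ref{prop:main} now gives a complete space $X$ of diameter at most $\delta$ and a map $T:X\to\mathrm{CB}(X)$ without fixed points satisfying \eqref{eq:contr}. For $x\ne y$ and $t=d(x,y)\in(0,\delta]$, the inequality $\tilde\omega\ge\omega$ gives $H(Tx,Ty)\le t(1-\tilde\omega(t))\le t(1-\omega(t))=\alpha(t)\,t$. So $T$ is an $\alpha$-contraction, and (a$'$) fails. Together with Section~\ref{sec:orbits}, this completes the proof of Theorem~\ref{thm:sharp}.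
\end{proof}

\begin{thebibliography}{1}

\bibitem{NCC}
\emph{Nonlinear Contractive Conditions:},
\texttt{https://www.impan.pl/\allowbreak shop/\allowbreak publication/\allowbreak transaction/\allowbreak download/\allowbreak product/\allowbreak 85848}

\end{thebibliography}
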